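# Pairwise independent sums in Banach spaces and the Marcinkiewicz–Zygmund strong law

## 1. Four signs made from three random bits

Take three independent fair bits: a sign $\delta=\pm1$ and a vector $v=(v',v'')\in\mathbb F_2^2$. Form four signs

$$\varepsilon_1=\delta,\qquad \varepsilon_2=\delta(-1)^{v'},\qquad \varepsilon_3=\delta(-1)^{v''},\qquad \varepsilon_4=\delta(-1)^{v'+v''}.$$

Each is a fair sign because $\delta$ is. The product of two different ones is $(-1)$ to the power of a nonzero linear form in $v$, hence also a fair sign. Two $\pm1$ variables with mean zero and $\mathbb E\varepsilon_i\varepsilon_l=0$ are uniform on $\{\pm1\}^2$, so the four signs are pairwise independent. Their sum factors: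

$$\varepsilon_1+\varepsilon_2+\varepsilon_3+\varepsilon_4=\delta\,(1+(-1)^{v'})(1+(-1)^{v''}).$$

It is $4\delta$ if $v=0$ and $0$ otherwise. The second moment is $16\cdot\frac14=4$, exactly as for four independent signs. All of it, however, sits on one event of probability $\frac14$.

The same works for $n=2^k$ signs. Enumerate $\mathbb F_2^k=\{u_1,\dots,u_n\}$, let $v$ be uniform on $\mathbb F_2^k$, let $\delta$ be an independent fair sign, and put $\varepsilon_i=\delta(-1)^{\langle u_i,v\rangle}$. For $i\ne l$ the product $\varepsilon_i\varepsilon_l=(-1)^{\langle u_i-u_l,v\rangle}$ is a fair sign since $u_i\neq u_l$, so the signs are pairwise independent. Moreover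

$$s_n:=\sum_{i=1}^n\varepsilon_i=n\,\delta\,1\{v=0\},\qquad \mathbb E|s_n|^q=n^q\cdot\frac1n=n^{q-1}\quad(q>0). \tag{1}$$

For $q=2$ this is $n$, as orthogonality forces. For $q>2$ it is far above the order $n^{q/2}$ that independent signs would give.

On the real line, an event of probability $1/n$ at time $n$ does little harm. Now give it many chances. Take $n$ coordinates $j=1,\dots,n$, run an independent copy $(\varepsilon_i(j))_{i\le n}$ of the construction in each, with its own $v_j$ and $\delta_j$, and form the vectors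

$$Y_i=n^{-1/q}\,(\varepsilon_i(1),\dots,\varepsilon_i(n))\in\ell_q^n,\qquad \|Y_i\|_q=1 .$$

The $Y_i$ are pairwise independent, identically distributed and centered. With probability $1-(1-\frac1n)^n\ge 1-e^{-1}$ at least one $v_j$ is zero; in that coordinate all $n$ signs agree, so

$$\Big\|\sum_{i\le n}Y_i\Big\|_q\ \ge\ n^{-1/q}\,n=n^{1-1/q}\qquad\text{with probability at least }1-e^{-1}. \tag{2}$$

Thus sums of $n$ unit vectors can typically have size at least $n^{1-1/q}$, which is close to $n$ when $q$ is large. The largest growth that the classical strong laws under a $p$-th moment tolerate is $o(n^{1/p})$. The two exponents cross when $1-\frac1q=\frac1p$, that is, at $q=p/(p-1)$.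

## 2. The Marcinkiewicz–Zygmund law for pairwise independent vectors

Throughout, Banach spaces are real, $S_n=\sum_{i\le n}X_i$, and $r'=r/(r-1)$ is the conjugate exponent. "Pairwise i.i.d." means pairwise independent and identically distributed.

**Definition (Rademacher type).** Let $1<p\le2$. A Banach space $\mathcal X$ is of Rademacher type $p$ if there is $C<\infty$ such that for all $n$ and all $x_1,\dots,x_n\in\mathcal X$
$$\mathbb E\Big\|\sum_{i=1}^n\varepsilon_ix_i\Big\|^p\le C\sum_{i=1}^n\|x_i\|^p,$$
where $\varepsilon_i$ are i.i.d. with $\mathbb P(\varepsilon_i=\pm1)=\frac12$.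

For example, $\mathbb R$ has type $2$ with equality and $C=1$. The space $\ell_r$ with $1\le r<p$ is not of type $p$: the unit vectors $e_1,\dots,e_n$ give $n^{p/r}$ on the left and $Cn$ on the right.

**Definition (MZ$_p$).** Let $1<p<2$ and let $\mathcal X$ be separable. We say that MZ$_p$ holds in $\mathcal X$ if $n^{-1/p}S_n\to0$ almost surely for all pairwise i.i.d. $\mathcal X$-valued $(X_n)$ with $\mathbb E\|X_1\|^p<\infty$ and $\mathbb EX_1=0$.

Two facts frame the problem. For i.i.d. variables, the conclusion $n^{-1/p}S_n\to0$ a.s. may fail if $\mathcal X$ is not of Rademacher type $p$. For $\mathcal X=\mathbb R$, the conclusion holds for pairwise i.i.d. variables. So we ask: does MZ$_p$ hold in every separable Banach space of Rademacher type $p$?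

The easiest case is encouraging. Let $\mathcal X$ be a Hilbert space and $\|X_1\|$ bounded. If $i\ne l$, independence gives $\mathbb E\langle X_i,X_l\rangle=\langle\mathbb EX_i,\mathbb EX_l\rangle=0$, so $\mathbb E\|S_n\|^2=n\,\mathbb E\|X_1\|^2$. Along $n=2^N$,
$$\sum_N2^{-2N/p}\,\mathbb E\|S_{2^N}\|^2=\mathbb E\|X_1\|^2\sum_N2^{N(1-2/p)}<\infty ,$$
since $p<2$. Hence $2^{-N/p}S_{2^N}\to0$ a.s. Only pairwise independence was used.

## 3. Symmetrization needs joint independence

For a space of type $p$ the natural plan is to replace orthogonality by the type inequality. If $X_1,\dots,X_n$ are *jointly* independent and centered and $(X_i')$ is an independent copy, then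
$$\mathbb E\Big\|\sum X_i\Big\|^p\le\mathbb E\Big\|\sum(X_i-X_i')\Big\|^p=\mathbb E\Big\|\sum\varepsilon_i(X_i-X_i')\Big\|^p\le C\sum\mathbb E\|X_i-X_i'\|^p\le2^pC\sum\mathbb E\|X_i\|^p .$$
The first step is Jensen's inequality, the third is the type inequality applied conditionally on the $X$'s, and the last is Minkowski's inequality.

The equality in the middle is where the plan breaks. It says that the joint law of a family of symmetric variables is unchanged when the members receive independent signs. This is true for independent families and false for pairwise independent ones. The four signs of Section 1 are symmetric, and their sum lies in $\{0,\pm4\}$. After independent signs are inserted one has a sum of four independent signs, which equals $2$ with probability $\frac14$.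

The resulting inequality breaks too. If $q>p'$, then by (2) the unit vectors $Y_i\in\ell_q^n$ satisfy $\mathbb E\|\sum_{i\le n}Y_i\|^p\ge(1-e^{-1})\,n^{p(1-1/q)}$ with $p(1-\frac1q)>1$, while $\sum_{i\le n}\mathbb E\|Y_i\|^p=n$. No constant can repair this, although (as we check next) $\ell_q$ even has type $2$.

## 4. A counterexample in $\ell_q$ for $q>p'$

The example (2) lives at one fixed $n$. To get one infinite sequence we put such blocks of coordinates side by side, one block for each dyadic scale $2^k$. There are two demands. The weights must keep the norm finite. And almost surely *every* late block must produce its bad coordinate; for this we give block $k$ a factor $k$ more coordinates than $2^k$. The price is a power of a logarithm, which is harmless since $1-\frac1q>\frac1p$ strictly.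

**Theorem A.** Let $1<p<2$ and $p'<q<\infty$. Then $\ell_q$ is of Rademacher type $2$ (hence of type $p$), and there are pairwise i.i.d. $\ell_q$-valued $X_n$ with $\mathbb EX_1=0$, $\|X_n\|$ equal to a non-random constant, and a constant $c>0$ such that a.s. for all large $n$
$$\|S_n\|\ \ge\ c\,n^{1-1/q}(1+\log_2n)^{-3/q}.$$
Since $1-\frac1q>\frac1p$, it follows that $n^{-1/p}\|S_n\|\to\infty$ a.s.

So the answer to the question is no, for every $p\in(1,2)$. Even the weak law fails, and even for bounded variables in a type $2$ space. The variables constructed below are also symmetric.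

**Step 1. The type of $\ell_q$.** This step checks that the space satisfies the hypothesis of the question. Here $q>p'>2$. Khintchine's inequality gives a constant $B$ depending only on $q$ with $\mathbb E|\sum_i\varepsilon_it_i|^q\le B(\sum_it_i^2)^{q/2}$ for real $t_i$. Apply it in each coordinate $j$, sum over $j$, and use the triangle inequality in $\ell_{q/2}$ for the sequences $(x_i(j)^2)_j$, whose $\ell_{q/2}$-norm is $\|x_i\|_q^2$:
$$\mathbb E\Big\|\sum_i\varepsilon_ix_i\Big\|_q^q\le B\sum_j\Big(\sum_ix_i(j)^2\Big)^{q/2}\le B\Big(\sum_i\|x_i\|_q^2\Big)^{q/2}.$$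
Since moments increase with the exponent, for $t\in\{p,2\}$
$$\Big(\mathbb E\Big\|\sum\varepsilon_ix_i\Big\|^t\Big)^{1/t}\le\Big(\mathbb E\Big\|\sum\varepsilon_ix_i\Big\|^q\Big)^{1/q}\le B^{1/q}\Big(\sum\|x_i\|^2\Big)^{1/2}\le B^{1/q}\Big(\sum\|x_i\|^p\Big)^{1/p}.$$
With $t=2$ the middle inequality gives type $2$; with $t=p$ the last one gives type $p$.

**Step 2. The variables.** This step builds all blocks at once. Let the coordinate set of $\ell_q$ be a disjoint union $\bigsqcup_{k\ge1}\Lambda_k$ with $|\Lambda_k|=k2^k$, and put $a_k=(k^32^k)^{-1/q}$. For each $k$ fix a bijection $i\mapsto u_i$ from $\{1,\dots,2^k\}$ onto $\mathbb F_2^k$. For $j\in\Lambda_k$ let $v_j$ be uniform on $\mathbb F_2^k$, let $\delta_j$ be a fair sign, and put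
$$\varepsilon_i(j)=\delta_j(-1)^{\langle u_i,v_j\rangle}\quad(i\le2^k),\qquad\varepsilon_i(j)\ \text{i.i.d. fair signs for }i>2^k .$$
All of $v_j$, $\delta_j$ and $\varepsilon_i(j)$ $(i>2^k)$ are independent, also over different $j$. Define
$$X_i=\sum_ka_k\sum_{j\in\Lambda_k}\varepsilon_i(j)e_j .$$

**Step 3. Norm and pairwise independence.** This step verifies the hypotheses. First, $\|X_i\|^q=\sum_kk2^k\cdot k^{-3}2^{-k}=\sum_kk^{-2}=\pi^2/6$, a constant. Next fix $j\in\Lambda_k$ and $i\ne l$. Both signs $\varepsilon_i(j),\varepsilon_l(j)$ are fair. If $i,l\le2^k$, then $\mathbb E\varepsilon_i(j)\varepsilon_l(j)=\mathbb E(-1)^{\langle u_i-u_l,v_j\rangle}=0$ because $u_i\ne u_l$. If one index exceeds $2^k$, that sign is independent of the other one. So in all cases $(\varepsilon_i(j),\varepsilon_l(j))$ is uniform on $\{\pm1\}^2$. The pairs are independent over $j$. Hence $X_i$ and $X_l$ are independent, and every $X_i$ has the same law, with independent symmetric coordinates $\pm a_k$. In particular $\mathbb EX_i=0$.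

**Step 4. Divergence.** This step shows that every late block has a coordinate in which all signs agree. Let $H_k=\{v_j=0\text{ for some }j\in\Lambda_k\}$. Then
$$\mathbb P(H_k^c)=(1-2^{-k})^{k2^k}\le e^{-k},$$
so by Borel–Cantelli a.s. $H_k$ occurs for all large $k$. On $H_k$ there is $j\in\Lambda_k$ with $\varepsilon_i(j)=\delta_j$ for all $i\le2^k$, so the $j$-th coordinate of $S_n$ has modulus $a_kn$ for all $n\le2^k$. If $2^{k-1}<n\le2^k$, then $2^k<2n$ and $k<1+\log_2n$, so
$$\|S_n\|\ge a_kn=n\,2^{-k/q}k^{-3/q}\ge n\,(2n)^{-1/q}(1+\log_2n)^{-3/q}.$$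
This is the claim with $c=2^{-1/q}$. $\blacksquare$

## 5. Pairwise type, and the three theorems on positive results

The failure in Section 3 shows which inequality one has to assume: the type inequality for the pairwise independent sums themselves.

**Definition (pairwise type).** Let $1<s\le2$. $\mathcal X$ has *pairwise type $s$* with constant $C$ if
$$\mathbb E\Big\|\sum_{i\le n}X_i\Big\|^s\le C\sum_{i\le n}\mathbb E\|X_i\|^s$$
for all finite families of pairwise independent mean-zero $X_i\in L_s(\Omega;\mathcal X)$.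

Here $L_s(\Omega;\mathcal X)$ is the Bochner space, so its elements take a.s. values in a separable subspace. Hilbert spaces have pairwise type $2$ with $C=1$, by the orthogonality computation of Section 2. A finite-dimensional space has pairwise type $2$ with some $C$, because its norm is equivalent to a Euclidean one.

**Theorem B.** Let $\mathcal X\ne\{0\}$ be separable with pairwise type $s\in(1,2]$.
(i) MZ$_p$ holds in $\mathcal X$ for every $1<p<s$.
(ii) If $1<p=s<2$ and $(X_n)$ is pairwise i.i.d. with $\mathbb E\|X_1\|^p<\infty$ and $\mathbb EX_1=0$, then $\mathbb E\|n^{-1/p}S_n\|^p\to0$.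

**Theorem C.** $L_r(\mu)$, $1<r<\infty$, has pairwise type $s=\min(r,r')$ with constant $2^{2-s}$.

**Theorem D (classification).** Let $1<p<2$, $1\le r<\infty$, and let $L_r(\mu)$ be separable and infinite-dimensional. Then
$$\text{MZ}_p\text{ holds in }L_r(\mu)\iff p\le r<p' .$$
At $r=p'$ the strong law fails already for variables of constant norm in $\ell_{p'}$, although $n^{-1/p}S_n\to0$ in $L_p$ always holds there.

In finite-dimensional spaces MZ$_p$ always holds, by Theorem B(i) with $s=2$ (the zero space is trivial). No characterization for general Banach spaces is claimed.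

The exponent in Theorem C cannot be raised in $\ell_r$. If $\ell_r$ has pairwise type $s$ with constant $C$, the vectors $\varepsilon_ie_i$ with independent signs give $n^{s/r}\le Cn$ for all $n$, so $s\le r$. If $r\ge2$, then (2) with $q=r$ gives $(1-e^{-1})n^{s(1-1/r)}\le Cn$ for all $n=2^k$, so $s\le r'$.

For comparison, an infinite-dimensional $L_r(\mu)$ has Rademacher type $p$ exactly when $r\ge p$. If $r<p$ it contains $\ell_r$ isometrically (Section 9), and the unit vectors violate the inequality. If $r\ge2$, repeat Step 1 of Section 4 with integrals in place of sums over $j$. If $p\le r\le2$, then $\mathbb E|\sum\varepsilon_it_i|^r\le(\sum t_i^2)^{r/2}\le\sum|t_i|^r$ pointwise; integrating,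
$$\Big(\mathbb E\Big\|\sum\varepsilon_ix_i\Big\|^p\Big)^{1/p}\le\Big(\sum\|x_i\|^r\Big)^{1/r}\le\Big(\sum\|x_i\|^p\Big)^{1/p}.$$
So the second condition $r<p'$ in Theorem D is the effect of weakening independence to pairwise independence.

## 6. A maximal inequality that stops chaining at scale $2^m$

To pass from moments of $S_n$ to almost sure convergence we must bound $\max_{n\le2^N}$. With pairwise independence there is no martingale structure, so the standard tool is dyadic chaining: write $(0,n]$ as a union of dyadic intervals, one per length, and bound the maximum over all intervals of each length. Chaining down to length $1$ costs a factor of order $N$. For variables of size about $2^{m/p}$ this is too much: in Section 7 we need a factor depending on $N-m$ only. (With a factor $N+2$ in place of $N-m+2$, the argument there would ask for $\sum_m(m+2)^sd_m<\infty$ with $d_m=\mathbb E\|X_1\|^p1\{\|X_1\|^p\sim2^m\}$, which is more than a $p$-th moment.) The remedy is to chain only down to intervals of length $2^m$ and to bound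 what is left inside such an interval by the sum of norms. This sum is again a pairwise i.i.d. sum, now of real variables, plus its mean.

**Lemma 1.** Let $E\ne\{0\}$ have pairwise type $s$ with constant $C$, let $(\xi_i)$ be $E$-valued, pairwise i.i.d., $\mathbb E\|\xi_1\|^s<\infty$, and let $0\le m\le N$. Then there is a random variable $Q\ge0$ with
$$\max_{n\le2^N}\Big\|\sum_{i\le n}(\xi_i-\mathbb E\xi_i)\Big\|\le Q+2^{m+1}\mathbb E\|\xi_1\|,\qquad\|Q\|_{L_s}\le2C^{1/s}(N-m+2)\,2^{N/s}(\mathbb E\|\xi_1\|^s)^{1/s}.$$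

**Proof.** Let $\zeta_i=\xi_i-\mathbb E\xi_i$. By Minkowski, $\|\zeta_i\|_{L_s}\le2\|\xi_i\|_{L_s}$, so $\mathbb E\|\zeta_i\|^s\le2^s\mathbb E\|\xi_1\|^s$. Put $I_{l,b}=((b-1)2^l,b2^l]$ for $1\le b\le2^{N-l}$, and for $n\le2^N$ let $n_*=2^m\lfloor n2^{-m}\rfloor$.

*The multiples of $2^m$.* By the binary expansion of $n_*$, taken from the highest digit down, $(0,n_*]$ is a disjoint union of intervals $I_{l,b}$, at most one for each $l\in\{m,\dots,N\}$. Hence $\|\sum_{i\le n_*}\zeta_i\|\le\sum_{l=m}^ND_l$ with $D_l=\max_b\|\sum_{i\in I_{l,b}}\zeta_i\|$. Bounding the maximum of $s$-th powers by the sum and using pairwise type $s$ on each interval,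
$$\mathbb ED_l^s\le\sum_{b\le2^{N-l}}C\,2^l\,2^s\,\mathbb E\|\xi_1\|^s=C2^s2^N\mathbb E\|\xi_1\|^s .$$

*The remainder.* If $n>n_*$, then $(n_*,n]\subset I_{m,b}$ with $b=n_*2^{-m}+1\le2^{N-m}$, and
$$\Big\|\sum_{n_*<i\le n}\zeta_i\Big\|\le\sum_{i\in I_{m,b}}(\|\xi_i\|+\mathbb E\|\xi_i\|)=R_b+2^{m+1}\mathbb E\|\xi_1\|,\qquad R_b=\sum_{i\in I_{m,b}}(\|\xi_i\|-\mathbb E\|\xi_i\|).$$
Fix $e\in E$ with $\|e\|=1$ and apply pairwise type $s$ to the centered pairwise independent variables $(\|\xi_i\|-\mathbb E\|\xi_i\|)e$. As before this gives $\mathbb E|R_b|^s\le C2^m2^s\mathbb E\|\xi_1\|^s$, and summing over $b\le2^{N-m}$, $\mathbb E\max_b|R_b|^s\le C2^s2^N\mathbb E\|\xi_1\|^s$.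

Take $Q=\sum_{l=m}^ND_l+\max_b|R_b|$. It has $N-m+2$ terms, each with $L_s$-norm at most $2C^{1/s}2^{N/s}(\mathbb E\|\xi_1\|^s)^{1/s}$. $\square$

## 7. Pairwise type $s>p$ gives the strong law: proof of Theorem B

**Step 1 of (i). Shells and truncation.** This step reduces the claim to centered bounded pieces. Let
$$\Delta_{0,i}=X_i1\{\|X_i\|\le1\},\qquad\Delta_{m,i}=X_i1\{2^{(m-1)/p}<\|X_i\|\le2^{m/p}\}\quad(m\ge1),$$
and $d_m=\mathbb E\|\Delta_{m,1}\|^p$, so that $\sum_md_m=\mathbb E\|X_1\|^p<\infty$. For a number $y\ge0$ one has $\sum_{N\ge0:\,2^N<y}2^N\le2y$. With $y=\|X_1\|^p$ this gives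
$$\sum_{N\ge0}2^N\,\mathbb P(\|X_1\|>2^{N/p})\le2\,\mathbb E\|X_1\|^p<\infty .$$
By a union bound and Borel–Cantelli, a.s. for all large $N$ we have $\|X_i\|\le2^{N/p}$, that is, $X_i=\sum_{m\le N}\Delta_{m,i}$, for all $i\le2^N$. Next, since $\mathbb EX_1=0$,
$$2^N\Big\|\mathbb E\sum_{m\le N}\Delta_{m,1}\Big\|\le2^N\,\mathbb E\|X_1\|1\{\|X_1\|>2^{N/p}\}\le2^{N/p}\,\mathbb E\|X_1\|^p1\{\|X_1\|>2^{N/p}\}=o(2^{N/p}),$$
because on the event in question $\|X_1\|\le\|X_1\|^p2^{-N(p-1)/p}$. For $2^{N-1}<n\le2^N$ we have $n^{-1/p}\le2^{1/p}2^{-N/p}$. So it suffices to show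
$$2^{-N/p}\sum_{m\le N}V_{N,m}\to0\ \text{ a.s.},\qquad V_{N,m}=\max_{n\le2^N}\Big\|\sum_{i\le n}(\Delta_{m,i}-\mathbb E\Delta_{m,i})\Big\| .\tag{3}$$

**Step 2 of (i). Applying the maximal lemma to each shell.** For each $m$ the variables $\Delta_{m,i}$ are bounded and, as functions of the $X_i$, pairwise i.i.d. Lemma 1 with cutoff $m$ gives
$$V_{N,m}\le Q_{N,m}+2\cdot2^{m/p}e_m,\qquad e_m=2^{m-m/p}\,\mathbb E\|\Delta_{m,1}\| .$$
Here $e_0\le1$. For $m\ge1$, $\|\Delta_{m,1}\|\le2^{-(m-1)(1-1/p)}\|\Delta_{m,1}\|^p$, so $e_m\le2^{1-1/p}d_m\le2d_m$. Hence $e_m\to0$, and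
$$2^{-N/p}\sum_{m\le N}2^{m/p}e_m=\sum_{m\le N}2^{-(N-m)/p}e_m\to0,\tag{4}$$
as one sees by splitting at $m=N/2$: the terms with $m<N/2$ contribute at most $\sup_me_m\sum_{j>N/2}2^{-j/p}$ and the others at most $\sup_{m\ge N/2}e_m\sum_{j\ge0}2^{-j/p}$.

**Step 3 of (i). Summing the random parts over $N$.** This step shows that the $Q_{N,m}$ are negligible. Since $\|\Delta_{m,1}\|\le2^{m/p}$, we have $\mathbb E\|\Delta_{m,1}\|^s\le2^{m(s-p)/p}d_m$ (also for $m=0$). Lemma 1 then gives
$$2^{-N/p}\|Q_{N,m}\|_{L_s}\le2C^{1/s}(N-m+2)\,2^{N(1/s-1/p)}\,2^{m(1/p-1/s)}\,d_m^{1/s}=\kappa_{N-m}\,d_m^{1/s},$$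
$$\kappa_j=2C^{1/s}(j+2)\,2^{-j(1/p-1/s)} .\tag{5}$$
Because $p<s$, $\sum_j\kappa_j<\infty$. By Minkowski's inequality in $L_s$ and Young's inequality $\|\kappa*a\|_{\ell_s}\le\|\kappa\|_{\ell_1}\|a\|_{\ell_s}$ with $a_m=d_m^{1/s}$,
$$\sum_N\mathbb E\Big(2^{-N/p}\sum_{m\le N}Q_{N,m}\Big)^s\le\sum_N\Big(\sum_{m\le N}\kappa_{N-m}d_m^{1/s}\Big)^s\le\Big(\sum_j\kappa_j\Big)^s\sum_md_m<\infty .$$
So a.s. the series $\sum_N(2^{-N/p}\sum_{m\le N}Q_{N,m})^s$ converges and its terms tend to $0$. With (4) this proves (3), and (i).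

For part (ii), and again for Theorem C, we need finite-valued approximations that are functions of the variable itself, so that pairwise independence survives.

**Lemma 2.** Let $X\in L_s(\Omega;\mathcal X)$, $1\le s<\infty$, and let $\mathcal Y=\{y_1,y_2,\dots\}\subset\mathcal X$ be a countable set with $X\in\overline{\mathcal Y}$ a.s. For every $\delta>0$ there is a Borel map $\varphi:\mathcal X\to\mathcal Y\cup\{0\}$ with finitely many values and $\mathbb E\|X-\varphi(X)\|^s\le\delta$. If $\mathbb EX=0$, then also $\mathbb E\|X-(\varphi(X)-\mathbb E\varphi(X))\|^s\le2^s\delta$.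

**Proof.** Let $y_0=0$ and let $\varphi_M(x)$ be the first of $y_0,\dots,y_M$ at minimal distance from $x$. Then $\varphi_M$ is Borel, $\|x-\varphi_M(x)\|\le\|x\|$, and $\|x-\varphi_M(x)\|\to0$ for $x\in\overline{\mathcal Y}$. Dominated convergence gives the first claim with $\varphi=\varphi_M$, $M$ large. If $\mathbb EX=0$, then $\|\mathbb E\varphi(X)\|=\|\mathbb E(\varphi(X)-X)\|\le\delta^{1/s}$, and Minkowski's inequality gives the second. $\square$

**Proof of (ii).** Now $s=p<2$. Given $\delta>0$, Lemma 2 with a countable dense $\mathcal Y$ and $X=X_1$ gives $\varphi$; put $g=\varphi-\mathbb E\varphi(X_1)$. The variables $X_i-g(X_i)$ are centered and pairwise independent with $\mathbb E\|X_i-g(X_i)\|^p\le2^p\delta$. Pairwise type $p$ gives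
$$\mathbb E\Big\|\sum_{i\le n}(X_i-g(X_i))\Big\|^p\le C2^p\delta\,n .$$
The $g(X_i)$ are bounded, centered, pairwise independent, identically distributed, and lie in a fixed finite-dimensional subspace. With an equivalent Euclidean norm there, orthogonality gives $\mathbb E\|\sum_{i\le n}g(X_i)\|^2=O(n)$, so
$$\frac1n\,\mathbb E\Big\|\sum_{i\le n}g(X_i)\Big\|^p\le\frac1n\Big(\mathbb E\Big\|\sum_{i\le n}g(X_i)\Big\|^2\Big)^{p/2}=O(n^{p/2-1})\to0 .$$
By Minkowski's inequality, $\limsup_n(n^{-1}\mathbb E\|S_n\|^p)^{1/p}\le(C2^p\delta)^{1/p}$. Let $\delta\to0$. $\blacksquare$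

## 8. The pairwise type of $L_r$ by interpolation: proof of Theorem C

Pairwise independence gives one strong estimate, orthogonality in $L_2$. The triangle inequality gives trivial ones in $L_1(\Omega;L_1)$ and $L_1(\Omega;L_\infty)$. The theorem interpolates between them: between $L_1(L_1)$ and $L_2(L_2)$ if $r\le2$, and between $L_1(L_\infty)$ and $L_2(L_2)$ if $r>2$. The hypothesis "pairwise independent and centered" is not linear, so one has to say what is being interpolated.

**Step 1. Reduction to a finite problem.** Let $X_1,\dots,X_n\in L_s(\Omega;L_r(\mu))$ be pairwise independent and centered. Each $X_i$ takes a.s. values in a separable set, and integrable simple functions are dense in $L_r(\mu)$. So there is a countable set $\mathcal Y$ of such functions with $X_i\in\overline{\mathcal Y}$ a.s. for all $i$. By Lemma 2 we may approximate each $X_i$ in $L_s(\Omega;L_r)$ by $\varphi_i(X_i)-\mathbb E\varphi_i(X_i)$ with $\varphi_i$ Borel, finite-valued, with values in simple functions. This keeps pairwise independence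 and zero means, and both sides of the desired inequality converge. So we may assume that the $X_i$ take finitely many values, in the span of indicators of finitely many disjoint sets $A_1,\dots,A_d$ with $w_k=\mu(A_k)\in(0,\infty)$. Write $X_i=(X_i(k))_{k\le d}$ and $\|x\|_\rho=(\sum_kw_k|x_k|^\rho)^{1/\rho}$. Only the joint law of $(X_1,\dots,X_n)$ matters, so we may take $\Omega$ to be the finite set of its values, each with positive probability.

**Step 2. The case $1<r\le2$, $s=r$.** The point is to find a linear operator that reproduces $\sum X_i$ and has good norms on $L_1$ and $L_2$. Let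
$$T(f_i)_{i\le n}=\sum_i\big(\mathbb E[f_i\mid\sigma(X_i)]-\mathbb Ef_i\big).$$
It maps functions on $\{1,\dots,n\}\times\Omega\times\{1,\dots,d\}$ (measure: counting $\times\,\mathbb P\times w$) to functions on $\Omega\times\{1,\dots,d\}$ (measure: $\mathbb P\times w$); conditional expectation acts for each fixed $k$.

Its norm from $L_1$ to $L_1$ is at most $2$, since $\mathbb E|\mathbb E[f_i(k)|\sigma(X_i)]-\mathbb Ef_i(k)|\le2\,\mathbb E|f_i(k)|$. Its norm from $L_2$ to $L_2$ is at most $1$: for fixed $k$ the summands are centered, and the $i$-th is a function of $X_i$, so they are pairwise independent and hence orthogonal; and the variance of $\mathbb E[f_i(k)|\sigma(X_i)]$ is at most $\mathbb E|f_i(k)|^2$. The Riesz–Thorin theorem, with $\frac1r=(1-\theta)+\frac\theta2$, that is, $1-\theta=\frac2r-1$, gives norm at most $2^{2/r-1}$ from $L_r$ to $L_r$. Since $X_i$ is $\sigma(X_i)$-measurable and centered, $T(X_i)_i=\sum_iX_i$. Therefore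
$$\mathbb E\Big\|\sum X_i\Big\|_r^r\le2^{2-r}\sum\mathbb E\|X_i\|_r^r .$$

**Step 3. The case $r>2$, $s=r'$: the analytic family.** Now the exponents on $\Omega$ and on coordinates differ, so we carry out the interpolation by hand. Let $h_i=\|X_i\|_r$ and $A=\sum_i\mathbb Eh_i^s$; if $A=0$ there is nothing to prove. The dual of $L_s(\Omega;\ell_r^d(w))$ is $L_r(\Omega;\ell_s^d(w))$, since $s'=r$ and $r'=s$. Let $g$ be in its unit ball: $\gamma=\|g\|_s$ satisfies $\mathbb E\gamma^r\le1$. For $0\le\operatorname{Re}z\le1$ put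
$$X_i^z(k)=\operatorname{sgn}(X_i(k))\,|X_i(k)|^{rz/2}\,h_i^{\,s(1-z/2)-rz/2},\qquad g^z(k)=\operatorname{sgn}(g(k))\,|g(k)|^{s(1-z/2)}\,\gamma^{\,rz/2-s(1-z/2)},$$
understood as zero where $X_i(k)=0$, respectively $g(k)=0$. Let
$$\zeta_i(z)=X_i^z-\mathbb EX_i^z,\qquad\Phi(z)=\mathbb E\sum_kw_k\sum_i\zeta_i(z)(k)\,g^z(k).$$
Since $\Omega$ is finite, $\Phi$ is a finite linear combination of functions $a^z$ with $a>0$, so it is analytic and bounded on the strip. Note that $X_i^z$ is a function of $X_i$; hence for each $z$ the $\zeta_i(z)$ are pairwise independent and centered.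

**Step 4. Three values of $\operatorname{Re}z$.** This step collects the data for the three lines theorem.

*At $z=\theta:=2/r$.* We have $rz/2=1$ and $s(1-z/2)=s(1-\frac1r)=1$. So $X_i^\theta=X_i$, $g^\theta=g$, and $\Phi(\theta)=\mathbb E\sum_kw_k\big(\sum_iX_i(k)\big)g(k)$.

*On $\operatorname{Re}z=0$.* Here $|X_i^z(k)|\le h_i^s$, so $|\zeta_i(z)(k)|\le h_i^s+\mathbb Eh_i^s$. Also $\sum_kw_k|g^z(k)|=\gamma^{-s}\sum_kw_k|g(k)|^s=1$ where $\gamma>0$, and it is $0$ elsewhere. Hence $|\Phi(z)|\le\mathbb E\sum_i(h_i^s+\mathbb Eh_i^s)=2A$.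

*On $\operatorname{Re}z=1$.* Here $\|X_i^z\|_2^2=\sum_kw_k|X_i(k)|^rh_i^{s-r}=h_i^s$ (and $0=0$ where $h_i=0$), and likewise $\|g^z\|_2^2=\gamma^s\gamma^{r-s}=\gamma^r$, so $\mathbb E\|g^z\|_2^2\le1$. By pairwise independence
$$\mathbb E\Big\|\sum_i\zeta_i(z)\Big\|_2^2=\sum_i\mathbb E\|\zeta_i(z)\|_2^2\le\sum_i\mathbb E\|X_i^z\|_2^2=A,$$
and Cauchy–Schwarz gives $|\Phi(z)|\le A^{1/2}$.

**Step 5. Conclusion.** The three lines theorem gives
$$|\Phi(\theta)|\le(2A)^{1-\theta}A^{\theta/2}=2^{1-2/r}A^{1-1/r}=2^{1-2/r}A^{1/s}.$$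
Taking the supremum over $g$, $\mathbb E\|\sum X_i\|_r^s\le2^{s(1-2/r)}A$. Since $s(1-\frac2r)=\frac{r-2}{r-1}=2-s$, the constant is $2^{2-s}$. $\blacksquare$

## 9. Which $L_r$: the three ranges away from the endpoints

We start the proof of Theorem D. It has five cases, (a)–(e); the endpoints $r=p'$ and $r=p$ get their own sections.

**A copy of $\ell_r$.** This step lets us prove failure in $\ell_r$ only. *An infinite-dimensional $L_r(\mu)$ contains infinitely many disjoint sets of positive finite measure*; their normalized indicators span an isometric copy of $\ell_r$, and a counterexample there is a counterexample in $L_r(\mu)$. To see the claim, suppose first that some set $A$ of positive finite measure is not, up to null sets, a finite union of atoms. Then $A$ is not an atom, so it splits into two parts of positive measure, and at least one of them is again not a finite union of atoms. Put the other part aside and repeat with that one. The parts put aside are disjoint, of positive finite measure, and there are infinitely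 many. Otherwise every set of finite measure is a finite union of atoms. Given finitely many disjoint atoms $A_1,\dots,A_n$ of finite measure, the span of their indicators is finite-dimensional, hence closed and not all of $L_r(\mu)$. By density of simple functions, some $1_A$ with $\mu(A)<\infty$ lies outside it. Of the atoms that make up $A$, one is a.e. equal to none of the $A_i$. Two atoms are a.e. equal or have null intersection. So, after removing a null set, this atom is disjoint from $A_1,\dots,A_n$, and we continue.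

**Case (a): $p<r<p'$. MZ$_p$ holds.** Let $s=\min(r,r')\in(1,2]$. From $r<p'$ we get $r'>p$, so $s>p$. Theorem C and Theorem B(i) apply.

**Case (b): $r>p'$. MZ$_p$ fails.** This is Theorem A with $q=r$.

**Case (c): $1\le r<p$. MZ$_p$ fails, even for i.i.d. variables.** The idea is to make $S_n$ a sum of about $n/k^2$ different unit vectors, whose $\ell_r$-norm is too large. Let $B_k$, $k\ge1$, be disjoint sets of coordinates with $|B_k|=4^k$. Choose a random coordinate $J$ with $\mathbb P(J\in B_k)=\pi_k=c/k^2$ (with $c=6/\pi^2$), uniform within $B_k$. Let $X=\varepsilon e_J$ with an independent fair sign $\varepsilon$, and take i.i.d. copies $X_i=\varepsilon_ie_{J_i}$. Then $\|X_i\|=1$ and $\mathbb EX_i=0$.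

Let $n=2^k$. The expected number of pairs $i<l\le n$ with $J_i=J_l\in B_k$ is at most $\frac{n^2}2\pi_k^24^{-k}\le\frac12$, so with probability at least $\frac12$ there is none. The number $\#\{i\le n:J_i\in B_k\}$ is binomial with mean $n\pi_k=c2^k/k^2\to\infty$; by Chebyshev it is at least $n\pi_k/2$ with probability at least $1-\frac4{n\pi_k}\to1$. When both happen, $S_n$ has at least $n\pi_k/2$ coordinates equal to $\pm1$ in $B_k$. So with probability at least $\frac12-o(1)$,
$$\|S_{2^k}\|_r^r\ge\frac{c\,2^k}{2k^2},\qquad\text{hence}\qquad2^{-k/p}\|S_{2^k}\|_r\ge2^{k(1/r-1/p)}\Big(\frac c{2k^2}\Big)^{1/r}\to\infty,$$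
because $r<p$. Thus $n^{-1/p}S_n\not\to0$ in probability.

## 10. The endpoint $r=p'$: cosets of a subfield

Let $r=p'$; then $r>2$, $\frac1p=1-\frac1r$ and $r-1=\frac rp$. Two facts limit what a counterexample can look like. The space $L_{p'}(\mu)$ has pairwise type $\min(p',p)=p$ by Theorem C, so Theorem B(ii) gives $n^{-1/p}S_n\to0$ in $L_p$; this is the last claim of Theorem D. So only a $\limsup$ along rare times can be large. And the construction of Theorem A, taken at $q=p'$, guarantees just $n^{1/p}(1+\log_2n)^{-3/q}$ up to a constant, because it pays for each dyadic scale with its own block of coordinates.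

The way out is to let one block $D_k$ of coordinates serve about $4^k/2$ dyadic scales $N$, and to accept that at each of them something bad happens only with probability $c_k\approx2^{-k}$. Since $\sum_k4^k2^{-k}=\infty$, bad scales still occur infinitely often. Let the block have $|D_k|=c_k2^M$ coordinates, each of weight $a_k$ with $a_k^r=k2^{-M}$. Its contribution to $\|X_i\|^r$ is $kc_k$, and $\sum_kkc_k<\infty$. If at scale $N$ there are about $2^{M-N}$ coordinates in which all $2^N$ signs agree, the sum over the scale has $r$-th power of its norm at least about $k2^{-M}\cdot2^{Nr}\cdot2^{M-N}=k2^{N(r-1)}=k\,2^{Nr/p}$, which is what we want. Now each coordinate agrees with probability $2^{-N}$, so the *expected* number of agreeing coordinates is only $c_k2^{M-N}$. So the agreeing coordinates must come in clumps: about $2^{M-N}$ of them with probability $c_k$, and otherwise (almost surely) none. A field structure on the coordinates does this.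

**Step 1. The fields and the coordinates.** For $k\ge1$ let $M=M_k=4^k$, let $F=\mathbb F_{2^M}$, and let $K\subset F$ be the subfield with $2^{M/2}$ elements. Put $\chi(y)=(-1)^{\operatorname{Tr}y}$, where $\operatorname{Tr}:F\to\mathbb F_2$, $\operatorname{Tr}y=y+y^2+\dots+y^{2^{M-1}}$, is the trace. It is $\mathbb F_2$-linear, and not identically zero since the polynomial has degree $2^{M-1}<|F|$. Consequently the $\mathbb F_2$-bilinear form $(u,y)\mapsto\operatorname{Tr}(uy)$ is nondegenerate.

The group $F^*$ is a union of $(2^M-1)/(2^{M/2}-1)=2^{M/2}+1$ cosets of $K^*$. Let $D_k\subset F^*$ be a union of $\lambda_k=\lceil2^{-k}(2^{M/2}+1)\rceil$ of them, and put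
$$c_k=\frac{|D_k|}{2^M}=\frac{\lambda_k(2^{M/2}-1)}{2^M},\qquad a_k=(k2^{-M_k})^{1/r}.$$
Then
$$2^{-k-1}\le c_k\le2^{1-k}.\tag{6}$$
Indeed $c_k\ge2^{-k}(2^M-1)2^{-M}\ge2^{-k-1}$, and since $\lambda_k\le2^{-k}(2^{M/2}+1)+1$, also $c_k\le2^{-k}+2^{-M/2}\le2^{1-k}$, because $M/2=4^k/2\ge k$. Use $\bigsqcup_kD_k$ as coordinate set of $\ell_r$.

For example, $k=1$: $M=4$, $F=\mathbb F_{16}$, $K=\mathbb F_4$. There are five cosets of $K^*$ with three elements each, $\lambda_1=\lceil\frac52\rceil=3$, $|D_1|=9$ and $c_1=\frac9{16}$.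

**Step 2. The time structure.** Let $I_N=\{2^N,\dots,2^{N+1}-1\}$ for $N\ge0$; these intervals partition $\{1,2,\dots\}$. The windows $\mathcal W_k=\{N:M_k/2\le N\le M_k-1\}$ are disjoint for different $k$, since $M_{k+1}/2=2\cdot4^k>M_k-1$. For each pair $(k,N)$ we define $F$-valued variables $G_i^{(k)}$, $i\in I_N$, as follows (here $F$ depends on $k$).

If $N\in\mathcal W_k$, choose an $\mathbb F_2$-subspace $V\subset K$ with $\dim_{\mathbb F_2}V=M_k-N$; this is possible because $1\le M_k-N\le M_k/2=\dim_{\mathbb F_2}K$. Let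
$$U=\{u\in F:\operatorname{Tr}(uy)=0\ \ \forall y\in V\}.$$
By nondegeneracy $|U|=2^N$ and
$$\{y\in F:\operatorname{Tr}(yu)=0\ \ \forall u\in U\}=V.\tag{7}$$
Let $i\mapsto u_i$ be a bijection $I_N\to U$, let $(A,b)$ be uniform on $F^2$, and set $G_i^{(k)}=A+bu_i$ for $i\in I_N$.

If $N\notin\mathcal W_k$, let the $G_i^{(k)}$, $i\in I_N$, be i.i.d. uniform on $F$.

All these choices are independent over the pairs $(k,N)$. Finally define
$$X_i(j)=a_k\,\chi(jG_i^{(k)}),\qquad j\in D_k,\ k\ge1 .$$

In the example $k=1$, $N=2$ we must take $V=K=\mathbb F_4$, and then $U=K$ as well. Indeed $\operatorname{Tr}(uy)=\operatorname{Tr}_{K/\mathbb F_2}(y(u+u^4))$ for $y\in K$ by transitivity of the trace; this vanishes for all $y\in K$ iff $u^4=u$, i.e. iff $u\in K$. So the four values $G_i$ with $i\in\{4,5,6,7\}$ are $A+bu$, $u\in\mathbb F_4$.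

**Step 3. The hypotheses.** This step checks that the $X_i$ are pairwise i.i.d., centered and of constant norm. Let $i\ne l$ and fix $k$. If $i,l$ lie in the same $I_N$ with $N\in\mathcal W_k$, then $(A,b)\mapsto(A+bu_i,A+bu_l)$ is a bijection of $F^2$, since the difference $b(u_i-u_l)$ determines $b$. So $(G_i^{(k)},G_l^{(k)})$ is uniform on $F^2$. If $i,l$ lie in the same $I_N$ with $N\notin\mathcal W_k$, or in different intervals, then $G_i^{(k)}$ and $G_l^{(k)}$ are independent; each is uniform on $F$ (within a window because $A$ is uniform and independent of $b$). So the pair is uniform on $F^2$ in all cases, and the pairs are independent over $k$. Hence the $X_i$ are pairwise i.i.d. For $j\in D_k$ we have $j\ne0$, so $jG_i^{(k)}$ is uniform on $F$ and $\mathbb E\chi(jG_i^{(k)})=0$, because the nonzero linear form $\operatorname{Tr}$ takes both values equally often. So $\mathbb EX_i=0$. Finally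
$$\|X_i\|_r^r=\sum_k|D_k|a_k^r=\sum_kc_k2^{M_k}\,k2^{-M_k}=\sum_kkc_k<\infty$$
by (6), and this is non-random.

**Step 4. The size of one bad block.** This step carries out the clumping. Let $N\in\mathcal W_k$ and $j\in D_k$. Since $|\chi(jA)|=1$,
$$\Big|\sum_{i\in I_N}X_i(j)\Big|=a_k\Big|\sum_{u\in U}\chi(jbu)\Big|=a_k2^N\,1\{jb\in V\}.$$
Indeed $u\mapsto\operatorname{Tr}(jbu)$ is a linear form on $U$; the sum is $|U|=2^N$ if the form vanishes, which by (7) means $jb\in V$, and it is $0$ otherwise.

Let $\mathcal E_N=\{b\ne0,\ b^{-1}\in D_k\}$. Inversion is a bijection of $F^*$, so $\mathbb P(\mathcal E_N)=|D_k|2^{-M}=c_k$. On $\mathcal E_N$, since $V\setminus\{0\}\subset K^*$ and $D_k$ is a union of cosets of $K^*$,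
$$b^{-1}(V\setminus\{0\})\subset b^{-1}K^*\subset D_k .$$
So all $2^{M_k-N}-1\ge2^{M_k-N-1}$ elements $j$ of $b^{-1}(V\setminus\{0\})$ are coordinates in $D_k$ with $jb\in V$. (If $b\ne0$ and $b^{-1}\notin D_k$, then $b^{-1}K^*$ is disjoint from $D_k$ and no coordinate agrees; this is the clumping.) Hence on $\mathcal E_N$
$$\Big\|\sum_{i\in I_N}X_i\Big\|_r^r\ge k2^{-M_k}\cdot2^{Nr}\cdot2^{M_k-N-1}=\frac k2\,2^{N(r-1)}=\frac k2\,2^{Nr/p}.\tag{8}$$

**Step 5. Infinitely many bad blocks.** Each $N$ lies in at most one window, and the $b$'s belonging to different $N$ are independent; so the events $\mathcal E_N$ are independent. As $|\mathcal W_k|=M_k/2=4^k/2$, (6) gives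
$$\sum_k\sum_{N\in\mathcal W_k}\mathbb P(\mathcal E_N)\ge\sum_k\frac{4^k}2\,2^{-k-1}=\infty .$$
By the second Borel–Cantelli lemma a.s. infinitely many $\mathcal E_N$ occur, with $k=k(N)\to\infty$ along them. If $\|S_n\|\le Rn^{1/p}$ held for all $n$ with some finite $R$, then the left side of (8) without the power $r$, being $\|S_{2^{N+1}-1}-S_{2^N-1}\|$, would be at most $2R\,2^{(N+1)/p}$, which contradicts the lower bound $(k/2)^{1/r}2^{N/p}$ for $k$ large. Therefore $\limsup_nn^{-1/p}\|S_n\|=\infty$ a.s. This settles case (d) of Theorem D: at $r=p'$ MZ$_p$ fails.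

## 11. The endpoint $r=p$: truncating at each point

It remains to show case (e): MZ$_p$ holds in $L_p(\mu)$. Here $L_p$ has pairwise type $p$, and no more in general. The proof of Theorem B(i) stops at (5): with $s=p$ the decay disappears, $\kappa_j=2C^{1/p}(j+2)$, and nothing is summable. The scalar theorem does give $n^{-1/p}S_n(x)\to0$ a.s. for a.e. point $x$, but convergence at a.e. $x$ is not convergence in $L_p$.

What helps is that at each fixed $x$ the variables are real, and $\mathbb R$ has pairwise type $2>p$. So we truncate the number $X_i(x)$, not the norm $\|X_i\|$, with a threshold adapted to $x$. A change of density makes all thresholds equal. The price is that large values can no longer be discarded by Borel–Cantelli, since $X_i(x)$ may exceed the threshold on some set of $x$ for every $i$. They must be estimated, and for this the exponent $r=p$ is just right.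

**Step 1. Embedding into $L_p[0,1]$.** This step gives us a concrete space of points. *A separable $L_p(\mu)$ embeds isometrically into $L_p[0,1]$.* Let $f_1,f_2,\dots$ be dense in $L_p(\mu)$. The set $S=\bigcup_n\{f_n\ne0\}$ is a countable union of sets $\{|f_n|>1/l\}$ of finite measure, so (ignoring the zero space) there is a measurable $h>0$ on $S$ with $\int_Sh\,d\mu=1$. On the probability space $(S,h\,d\mu)$ the random variables $f_nh^{-1/p}$ satisfy $\int|\sum c_nf_nh^{-1/p}|^ph\,d\mu=\|\sum c_nf_n\|_p^p$ for finite sums. There is a sequence $(g_n)$ of random variables on $[0,1]$ with Lebesgue measure having the same joint law, as for every Borel probability on $\mathbb R^{\mathbb N}$. So $\|\sum c_nf_n\|_p=\|\sum c_ng_n\|_{L_p[0,1]}$ for all finite sums, and $f_n\mapsto g_n$ extends to a linear isometry on $L_p(\mu)$. So from now on the $X_i$ are $L_p[0,1]$-valued.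

**Step 2. Values at points.** This step replaces classes of functions by genuine random variables $X_i(x)$ that depend on $X_i$ in a Borel way. For $f\in L_p[0,1]$, extended by $0$, let
$$\Psi(f,x)=\lim_{l\to\infty}l\int_x^{x+1/l}f\quad\text{if this limit exists in }\mathbb R,\qquad\Psi(f,x)=0\text{ otherwise}.$$
For each $l\in\mathbb N$ the expression under the limit is continuous in $(f,x)$, so $\Psi$ is Borel on $L_p[0,1]\times[0,1]$. By Lebesgue's differentiation theorem $\Psi(f,\cdot)=f$ a.e. Put $X_i(x)=\Psi(X_i,x)$; this is jointly measurable in $(\omega,x)$, and for each $x$ the $X_i(x)$ are pairwise i.i.d. real variables. Let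
$$\phi(x)=\mathbb E|X_1(x)|^p,\qquad\int_0^1\phi\,dx=\mathbb E\|X_1\|_p^p=:\Lambda<\infty .$$
For every Borel $B\subset[0,1]$, Fubini gives $\int_B\mathbb EX_1(x)\,dx=\mathbb E\int_BX_1=\int_B(\mathbb EX_1)=0$, so $\mathbb EX_1(x)=0$ for a.e. $x$. If $\Lambda=0$ there is nothing to prove.

**Step 3. Normalizing the moments.** Let $G=\{0<\phi<\infty\}$, $d\nu=\phi\,dx$ on $G$, and $Z_i(x)=\phi(x)^{-1/p}X_i(x)$ for $x\in G$. The set $\{\phi=\infty\}$ is null, and $\mathbb E\int_{\{\phi=0\}}|X_i(x)|^pdx=0$, so a.s. every $X_i$ vanishes a.e. outside $G$. Hence a.s. for all $n$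
$$\Big\|\sum_{i\le n}Z_i\Big\|_{L_p(\nu)}^p=\int_G|S_n(x)|^pdx=\|S_n\|_p^p .$$
So we work with $Z_i$ and the finite measure $\nu$, $\nu(G)=\Lambda$. For $\nu$-a.e. $x$, the $Z_i(x)$ are pairwise i.i.d. with $\mathbb E|Z_i(x)|^p=1$ and $\mathbb EZ_i(x)=0$.

**Step 4. The decomposition.** Let
$$\Delta_{0,i}(x)=Z_i(x)1\{|Z_i(x)|\le1\},\qquad\Delta_{m,i}(x)=Z_i(x)1\{2^{(m-1)/p}<|Z_i(x)|\le2^{m/p}\}\quad(m\ge1),$$
$d_m(x)=\mathbb E|\Delta_{m,1}(x)|^p$, so $\sum_md_m(x)=1$ for $\nu$-a.e. $x$, and $Y_{N,i}=\sum_{m>N}\Delta_{m,i}=Z_i1\{|Z_i|>2^{N/p}\}$. Since $\mathbb EZ_i(x)=0$, $\sum_{m\le N}\mathbb E\Delta_{m,1}=-\mathbb EY_{N,1}$, and for $n\le2^N$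
$$\sum_{i\le n}Z_i=\sum_{m\le N}\sum_{i\le n}(\Delta_{m,i}-\mathbb E\Delta_{m,i})+\sum_{i\le n}Y_{N,i}-n\,\mathbb EY_{N,1}.\tag{9}$$
We show that for each of the three parts, $2^{-N/p}\max_{n\le2^N}\|\cdot\|_{L_p(\nu)}\to0$ a.s. This suffices, because $n^{-1/p}\le2^{1/p}2^{-N/p}$ for $2^{N-1}<n\le2^N$.

**Step 5. The centering term of (9).** For $n\le2^N$ and $\nu$-a.e. $x$,
$$2^{-N/p}\,n\,|\mathbb EY_{N,1}(x)|\le2^{N(1-1/p)}\,\mathbb E|Y_{N,1}(x)|\le\mathbb E|Y_{N,1}(x)|^p=\sum_{m>N}d_m(x)\le1,$$
because $|Y_{N,1}|\le|Y_{N,1}|^p2^{-N(p-1)/p}$. The right side tends to $0$ as $N\to\infty$. Dominated convergence on the finite measure space gives convergence to $0$ in $L_p(\nu)$.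

**Step 6. Large values: separating diagonal and off-diagonal terms.** For $a_i\ge0$, since $0<p-1<1$ makes $t\mapsto t^{p-1}$ subadditive,
$$\Big(\sum_ia_i\Big)^p=\sum_ia_i\Big(\sum_ka_k\Big)^{p-1}\le\sum_ia_i^p+\sum_{i\ne k}a_ia_k^{p-1}.$$
With $a_i=|Y_{N,i}(x)|$, integrating over $\nu$,
$$2^{-N}\max_{n\le2^N}\Big\|\sum_{i\le n}Y_{N,i}\Big\|_p^p\le2^{-N}\sum_{i\le2^N}\|Y_{N,i}\|_p^p+O_N,\qquad O_N=2^{-N}\sum_{i\ne k\le2^N}\int|Y_{N,i}|\,|Y_{N,k}|^{p-1}d\nu .$$

*The off-diagonal part.* On the $m$-th shell $|Z|\le2^{-(m-1)(1-1/p)}|Z|^p$, so $\mathbb E|Y_{N,1}(x)|\le\sum_{m>N}2^{-(m-1)(1-1/p)}d_m(x)$. Also $|Y_{N,1}|^{p-1}\le2^{-N/p}|Y_{N,1}|^p$, so $\mathbb E|Y_{N,1}(x)|^{p-1}\le2^{-N/p}$. By pairwise independence at each $x$,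
$$\mathbb EO_N\le2^N\int\mathbb E|Y_{N,1}|\;\mathbb E|Y_{N,1}|^{p-1}\,d\nu\le2^{N(1-1/p)}\sum_{m>N}2^{-(m-1)(1-1/p)}\int d_m\,d\nu\le2\sum_{m>N}2^{-(m-N)(1-1/p)}\int d_m\,d\nu .$$
Summing over $N$, for each $m$ the geometric series over $N<m$ is bounded by a constant depending on $p$, so
$$\sum_N\mathbb EO_N\le C_p\int\sum_md_m\,d\nu=C_p\Lambda<\infty,$$
and $O_N\to0$ a.s.

*The diagonal part.* Fix $L$. For $N\ge L$, $|Y_{N,i}|\le|Y_{L,i}|$. The variable $\|Y_{L,i}\|_p^p$ is a Borel function of $X_i$, the same for all $i$; so these variables are pairwise i.i.d., and $\mathbb E\|Y_{L,1}\|_p^p=\int\sum_{m>L}d_m\,d\nu\le\Lambda$. Etemadi's strong law for pairwise i.i.d. integrable real variables (Z. Wahrsch. Verw. Gebiete 55 (1981)) gives a.s.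
$$\limsup_N2^{-N}\sum_{i\le2^N}\|Y_{N,i}\|_p^p\le\mathbb E\|Y_{L,1}\|_p^p .$$
The right side tends to $0$ as $L\to\infty$ by dominated convergence. So the second part of (9) is negligible.

**Step 7. Small values: the scalar maximal lemma at each $x$.** Apply Lemma 1 for fixed $x$ with $E=\mathbb R$, $s=2$, $C=1$ and $\xi_i=\Delta_{m,i}(x)$:
$$\max_{n\le2^N}\Big|\sum_{i\le n}(\Delta_{m,i}(x)-\mathbb E\Delta_{m,i}(x))\Big|\le Q_{N,m}(x)+2\cdot2^{m/p}e_m(x),\qquad e_m(x)=2^{m-m/p}\,\mathbb E|\Delta_{m,1}(x)| .$$
The explicit formula for $Q$ in the proof of Lemma 1 shows that $Q_{N,m}$ is jointly measurable in $(\omega,x)$. The maximum over $n$ of the $L_p(\nu)$-norms is at most the $L_p(\nu)$-norm of the pointwise maximum, so it suffices to treat the two terms on the right, multiplied by $2^{-N/p}$ and summed over $m\le N$.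

*The deterministic term.* As in Section 7, $e_0\le1$ and $e_m\le2d_m$ for $m\ge1$. So $e_m(x)\le2$, and $e_m(x)\to0$ for $\nu$-a.e. $x$. Hence $\sum_{m\le N}2^{-(N-m)/p}e_m(x)$ is bounded by a constant and tends to $0$ for $\nu$-a.e. $x$, as in (4). By dominated convergence it tends to $0$ in $L_p(\nu)$.

*The random term.* Since $\mathbb E|\Delta_{m,1}(x)|^2\le2^{m(2-p)/p}d_m(x)$, the computation of (5) with $s=2$, $C=1$ gives
$$2^{-N/p}\|Q_{N,m}(x)\|_{L_2(\Omega)}\le\kappa_{N-m}\,d_m(x)^{1/2},\qquad\kappa_j=2(j+2)\,2^{-j(1/p-1/2)},\qquad\sum_j\kappa_j<\infty .$$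
By Minkowski's and Young's inequalities at each $x$, and integration over $\nu$,
$$\sum_N\mathbb E\int\Big(2^{-N/p}\sum_{m\le N}Q_{N,m}\Big)^2d\nu\le\int\sum_N\Big(\sum_{m\le N}\kappa_{N-m}d_m^{1/2}\Big)^2d\nu\le\Big(\sum_j\kappa_j\Big)^2\int\sum_md_m\,d\nu=\Big(\sum_j\kappa_j\Big)^2\Lambda<\infty .$$
So $2^{-N/p}\sum_{m\le N}Q_{N,m}\to0$ a.s. in $L_2(\nu)$, and hence in $L_p(\nu)$, because $\nu$ is finite and $p<2$.

All three parts of (9) are negligible, so MZ$_p$ holds in $L_p(\mu)$. Together with cases (a), (b), (c) in Section 9 and case (d) in Section 10, this proves Theorem D. $\blacksquare$
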